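\title{Mycielski step functions converge almost surely for every integrable function}

\begin{abstract}
Let $X_1,X_2,\dots$ be independent uniform points in $[0,1]$, and let $f_n$ be the step function whose value at $x$ is $f(X_k)$, where $X_k$ is the point nearest to $x$ among $X_1,\dots,X_n$. It was conjectured that $f_n\to f$ in $L^1$ almost surely whenever $f\in L\log L$. We prove this for every $f\in L^1$. The main tool is a weak-type $(1,1)$ inequality for $\sup_n\|f_n\|_1$, obtained from an Efron--Stein variance bound on dyadic blocks. We also show that $f_n\to f$ in $L^p$ almost surely when $f\in L^p$, that $\int|f_n|^p\to\infty$ almost surely when $f\notin L^p$, and that $L\log L$ is exactly the class for which $\sup_n\|f_n\|_1$ has finite expectation.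
\end{abstract}

\section{Random Riemann sums and the results}\label{sec:intro}

Let $\mathbb{I}=[0,1]$, let $|A|$ denote Lebesgue measure, and let $X_1,X_2,\dots$ be independent random points, each uniformly distributed on $\mathbb{I}$. Almost surely they are distinct, and we work on that event. For $1\le k\le n$, the \emph{cell} $I_k^{(n)}$ of $X_k$ at time $n$ is the set of $x\in\mathbb{I}$ whose nearest point among $X_1,\dots,X_n$ is $X_k$. The cells are intervals that end at $0$, at $1$, or at midpoints of consecutive points; each of the finitely many midpoints is given to either of its two nearest points. For a measurable function $f:\mathbb{I}\to\mathbb{R}$, the \emph{Mycielski step function} $f_n$ is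
\[
f_n(x)=f(X_k)\quad\text{for }x\in I_k^{(n)}.
\]
Its integral $\sum_{k\le n}f(X_k)\,|I_k^{(n)}|$ is the nearest-neighbor random Riemann sum of Fremlin and Mycielski.

Riemann sums with arbitrary tags do not compute Lebesgue integrals: for the indicator of the rationals they equal $1$ or $0$ according as the tags are rational or irrational. Random tags remove this defect, because almost surely no $X_k$ falls in a given null set. In particular $f_n$ almost surely does not depend on the representative of $f$, and we always take a Borel representative, so that $\|f_n\|_1$ and $\|f_n-f\|_1$ are random variables. Here $\|\cdot\|_1$ is the norm of $L^1(\mathbb{I})$. It is then natural to ask for which $f$ the functions $f_n$ recover $f$.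

Fremlin proved that $\|f_n-f\|_1\to0$ almost surely if $f\in L^p(\mathbb{I})$ for some $p>2$. Let $L\log L$ be the class of measurable $f$ with $\int|f|\log^+|f|<\infty$, where $\log^+t=\max(\log t,0)$. Conjecture~6.3.2 of \cite{ELD} states that $\|f_n-f\|_1\to0$ almost surely for every $f\in L\log L$.

Two rough computations suggest two different answers. A typical cell has length about $1/n$. If all cells had length exactly $1/n$, the sum would be the average $\frac1n\sum_{k\le n}f(X_k)$, and the strong law of large numbers would point to $L^1$. But the cells are not equal. Cut $\mathbb{I}$ into at most $n$ intervals with lengths between $a=3(\log n)/n$ and $2a$; each misses $X_1,\dots,X_n$ with probability at most $e^{-na}=n^{-3}$, so by the Borel--Cantelli lemma almost surely all cells have length $O((\log n)/n)$. If this is all one uses, the newest term is bounded by a multiple of $|f(X_n)|(\log n)/n$. By the two Borel--Cantelli lemmas this sequence is almost surely bounded exactly when $f\in L\log L$, since the number of $n\ge2$ with $n/\log n<y$ is of order $y\log y$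 for large $y$. Our first theorem says that the first guess is right. The reason is that, whatever the position of $X_k$, its cell has length of order $1/n$ on average, so a large value of $f$ and a long cell seldom coincide.

\begin{theorem}\label{thm:L1}
If $f\in L^1(\mathbb{I})$, then almost surely $\|f_n-f\|_1\to0$.
\end{theorem}

Since $|f|\le e+|f|\log^+|f|$, we have $L\log L\subset L^1$, and the conjecture follows. Theorem~\ref{thm:L1} is deduced from a bound on the maximal function
\[
S^*(f)=\sup_{n\ge1}\|f_n\|_1\in[0,\infty].
\]

\begin{theorem}\label{thm:max}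
Let $C=5000$. For all $f\in L^1(\mathbb{I})$ and $\lambda>0$,
\[
\mathbb{P}\big(S^*(f)>\lambda\big)\le\frac{C\,\|f\|_1}{\lambda}.
\]
\end{theorem}

Only the constant can be improved here: $S^*(f)\ge\|f_1\|_1=|f(X_1)|$, so $f=2\lambda\mathbf{1}_A$ has $\mathbb{P}(S^*(f)>\lambda)\ge|A|=\|f\|_1/(2\lambda)$. Integrability is the exact condition in Theorem~\ref{thm:L1}, and the same holds on the whole $L^p$ scale.

\begin{theorem}\label{thm:Lp}
Let $f:\mathbb{I}\to\mathbb{R}$ be measurable and $0<p<\infty$. If $f\in L^p$, then almost surely $\int|f_n-f|^p\to0$. If $f\notin L^p$, then almost surely $\int|f_n|^p\to\infty$.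
\end{theorem}

The class $L\log L$ does have a place in the problem: it decides whether the maximal function is integrable.

\begin{theorem}\label{thm:LlogL}
For measurable $f:\mathbb{I}\to\mathbb{R}$, we have $\mathbb{E}\,S^*(f)<\infty$ if and only if $\int|f|\log^+|f|<\infty$. Moreover $\mathbb{E}\,S^*(f)\le2+2C\int|f|\log^+|f|$.
\end{theorem}

For instance, $f(x)=x^{-1}\log^{-2}(e/x)$ has integral $1$, while $f\log^+f\ge\frac12x^{-1}\log^{-1}(e/x)$ near $0$ is not integrable. For this $f$ the step functions converge almost surely, yet $\mathbb{E}\,S^*(f)=\infty$.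

Section~\ref{sec:conv} derives Theorems~\ref{thm:L1} and~\ref{thm:Lp} from Theorem~\ref{thm:max}. Section~\ref{sec:max} reduces Theorem~\ref{thm:max} to a mean bound and a variance bound, which are proved in Sections~\ref{sec:gaps} and~\ref{sec:var}. Section~\ref{sec:LlogL} proves Theorem~\ref{thm:LlogL}. Throughout we use three properties that are immediate from the definition:
\begin{equation}\label{eq:alg}
(f+h)_n=f_n+h_n,\qquad(\varphi\circ f)_n=\varphi\circ f_n,\qquad f\le h\ \Rightarrow\ f_n\le h_n,
\end{equation}
for every Borel function $\varphi:\mathbb{R}\to\mathbb{R}$. In particular $|f_n|=|f|_n$ and $S^*(f)=S^*(|f|)$.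

\section{Convergence from the maximal inequality}\label{sec:conv}

For continuous functions only the density of the points matters.

\begin{lemma}\label{lem:cont}
If $h$ is continuous on $\mathbb{I}$, then almost surely $h_n\to h$ uniformly.
\end{lemma}

\begin{proof}
Fix an integer $r\ge1$ and cut $\mathbb{I}$ into $r$ intervals of length $1/r$. Each misses $X_1,\dots,X_n$ with probability $(1-1/r)^n\to0$, so almost surely, for all large $n$, each contains one of these points. Then every $x$ is within $1/r$ of its nearest point, and $|h_n(x)-h(x)|\le\sup\{|h(s)-h(t)|:|s-t|\le1/r\}$. This holds almost surely for all $r$ at once, and $h$ is uniformly continuous.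
\end{proof}

To pass to a general $f$ we approximate it by a continuous $h$. The error $(f-h)_n$ must then be small for all large $n$ simultaneously, on an event of large probability. This is what Theorem~\ref{thm:max} provides.

\begin{proof}[Proof of Theorem~\ref{thm:L1}]
Let $D=\limsup_n\|f_n-f\|_1$. Let $0<\varepsilon\le1$ and choose a continuous $h$ with $\|f-h\|_1\le\varepsilon^2$. By \eqref{eq:alg},
\[
\|f_n-f\|_1\le\|(f-h)_n\|_1+\|h_n-h\|_1+\|h-f\|_1,
\]
so Lemma~\ref{lem:cont} gives $D\le S^*(f-h)+\varepsilon^2$ almost surely. As $2\varepsilon-\varepsilon^2\ge\varepsilon$, Theorem~\ref{thm:max} yields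
\[
\mathbb{P}(D>2\varepsilon)\le\mathbb{P}\big(S^*(f-h)>\varepsilon\big)\le C\varepsilon^2/\varepsilon=C\varepsilon.
\]
For fixed $\delta>0$ this gives $\mathbb{P}(D>\delta)\le C\varepsilon$ for every $\varepsilon\le\min(1,\delta/2)$, so $\mathbb{P}(D>\delta)=0$. Taking $\delta=1,\frac12,\frac13,\dots$ shows that $D=0$ almost surely.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Lp}]
Let $f\in L^p$. For $p<1$ the function $f$ need not be integrable, so we apply Theorem~\ref{thm:L1} to two integrable functions of $f$, namely $|f|^p$ and $\arctan f$. By \eqref{eq:alg}, almost surely $\int|f_n|^p\to\int|f|^p$ and $\arctan f_n\to\arctan f$ in $L^1$. Fix such an outcome. Every subsequence has a further subsequence along which $\arctan f_n\to\arctan f$ almost everywhere, and hence $f_n\to f$ almost everywhere, because $f$ is finite and $\tan$ is continuous on $(-\pi/2,\pi/2)$. Since $|a-b|^p\le2^p\max(|a|,|b|)^p$, the functions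
\[
w_n=2^p\big(|f_n|^p+|f|^p\big)-|f_n-f|^p
\]
are nonnegative, and along the subsequence $w_n\to2^{p+1}|f|^p$ almost everywhere. Fatou's lemma gives
\[
2^{p+1}\int|f|^p\le\liminf\int w_n=2^{p+1}\int|f|^p-\limsup\int|f_n-f|^p .
\]
So $\int|f_n-f|^p\to0$ along the subsequence, and therefore along the full sequence.

Let $f\notin L^p$. For each integer $K\ge1$ the function $u_K=\min(|f|^p,K)$ is integrable, so by \eqref{eq:alg} and Theorem~\ref{thm:L1}, almost surely $\liminf_n\int|f_n|^p\ge\lim_n\int(u_K)_n=\int u_K$ for all $K$. By monotone convergence $\int u_K\to\infty$.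
\end{proof}

\section{Dyadic blocks, truncation and the maximal inequality}\label{sec:max}

\subsection*{The model of equal weights}
The plan is easiest to see when every cell length is replaced by $1/n$. Let $g\ge0$ be square integrable and $A_n=\frac1n\sum_{k\le n}g(X_k)$. The weight $1/n$ of a given term decreases in $n$, so one random variable dominates a whole block of times:
\[
A_n\le W_N:=\frac1N\sum_{k=1}^{2N}g(X_k)\qquad(N\le n\le2N).
\]
Its mean is $2\|g\|_1$, and by independence its variance is $\frac{2N}{N^2}\operatorname{Var}g(X_1)\le\frac2N\int g^2$. For $\lambda\ge4\|g\|_1$, Chebyshev's inequality gives $\mathbb{P}(W_N>\lambda)\le8\int g^2/(N\lambda^2)$. This bound is not summable over all $N$, but the blocks with $N=1,2,4,\dots$ already cover all times, and over these it is summable. One defect remains: the bound involves $\int g^2$, which may be infinite for an integrable function. It is cured by truncating at height $\lambda N$ in the block that starts at $N$, as in the proof of Theorem~\ref{thm:max} below, which uses nothing but a domination, a mean bound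 and a variance bound of this form.

\subsection*{The majorant}
In the true problem the weight of $g(X_k)$ is $|I_k^{(n)}|$. It too decreases in $n$, because new points only take territory away. To dominate the block $N\le n\le2N$, we therefore let each point compete only with the points present at time $N$. Call $X_1,\dots,X_N$ the \emph{early} points and $X_{N+1},\dots,X_{2N}$ the \emph{late} points. For $1\le k\le2N$ and measurable $g\ge0$ put
\[
J_k=\{y\in\mathbb{I}:|y-X_k|\le|y-X_l|\text{ for all }l\le N\},\qquad L_k=|J_k|,\qquad V_N(g)=\sum_{k=1}^{2N}g(X_k)L_k .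
\]
For an early point, $J_k$ is its cell at time $N$, up to endpoints. For a late point, $J_k$ is the cell it would receive if it were the first to arrive after time $N$. The dependence of $J_k$ and $L_k$ on $N$ is suppressed.

\begin{proposition}\label{prop:V}
Let $N\ge1$ and let $g\ge0$ be measurable.
\begin{enumerate}
\item[(a)] $\|g_n\|_1\le V_N(g)$ for $N\le n\le2N$.
\item[(b)] $\mathbb{E}\,V_N(g)\le4\|g\|_1$.
\item[(c)] If $g$ is bounded, then $\operatorname{Var}V_N(g)\le\dfrac{616}{N}\displaystyle\int g^2$.
\end{enumerate}
\end{proposition}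

Part (a) holds because, for $k\le n$ and $n\ge N$, a point of $I_k^{(n)}$ is at least as close to $X_k$ as to each $X_l$ with $l\le n$, so $I_k^{(n)}\subset J_k$; the extra terms with $n<k\le2N$ are nonnegative since $g\ge0$. Part (b) is proved in Section~\ref{sec:gaps}. Part (c) is the heart of the matter, since the terms of $V_N(g)$ are dependent; it is proved in Section~\ref{sec:var}.

\begin{proof}[Proof of Theorem~\ref{thm:max}]
We may assume $f\ge0$. If $\lambda\le8\|f\|_1$ the right side exceeds $1$, so let $\lambda>8\|f\|_1$.

The truncation height must be high enough that truncated values are rarely sampled and low enough that the variances can be summed; a height proportional to $\lambda k$ for the $k$-th point makes both costs of order $\|f\|_1/\lambda$. Let $B$ be the event that $f(X_k)>\lambda k/2$ for some $k\ge1$. At most $y$ integers $k\ge1$ satisfy $k<y$, so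
\[
\mathbb{P}(B)\le\sum_{k\ge1}\big|\{f>\lambda k/2\}\big|=\int\#\{k\ge1:k<2f/\lambda\}\,dx\le\frac{2\|f\|_1}{\lambda}.
\]
For $j\ge0$ let $g^{(j)}=f\mathbf{1}\{f\le\lambda2^j\}$, a bounded function. Off $B$, with $N=2^j$, every $k\le2N$ satisfies $f(X_k)\le\lambda k/2\le\lambda N$, so $V_N(f)=V_N(g^{(j)})$. Every $n\ge1$ lies in some block $[2^j,2^{j+1}]$, so by Proposition~\ref{prop:V}(a),
\[
S^*(f)\le\sup_{j\ge0}V_{2^j}(g^{(j)})\quad\text{off }B.
\]
By part (b), $\mathbb{E}\,V_{2^j}(g^{(j)})\le4\|f\|_1\le\lambda/2$. Thus $V_{2^j}(g^{(j)})>\lambda$ forces a deviation of more than $\lambda/2$ from the mean, and Chebyshev's inequality with part (c) gives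
\[
\sum_{j\ge0}\mathbb{P}\big(V_{2^j}(g^{(j)})>\lambda\big)\le\frac{4\cdot616}{\lambda^2}\sum_{j\ge0}2^{-j}\int f^2\,\mathbf{1}\{f\le\lambda2^j\}=\frac{2464}{\lambda^2}\int f^2\sum_{j\ge0,\ 2^j\ge f/\lambda}2^{-j}\,dx .
\]
Where $f>0$, the inner sum is a geometric series equal to twice its first term, and the first term is at most $\lambda/f$. So the integrand is at most $2\lambda f$, and the total is at most $4928\|f\|_1/\lambda$. Adding $\mathbb{P}(B)$, we get $\mathbb{P}(S^*(f)>\lambda)\le4930\|f\|_1/\lambda$.
\end{proof}

\section{Gaps between uniform points}\label{sec:gaps}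

To separate the value $g(X_k)$ from the lengths attached to $X_k$, we condition on $X_k=x$ and need bounds that are uniform in $x$. All these lengths are controlled by the distances from $x$ to its first two neighbors on each side.

Fix $x\in\mathbb{I}$ and let $m\ge0$ independent uniform points be given. For $j\ge1$, let $R_j(x)$ be the distance from $x$ to the $j$-th point on its right, or $1-x$ if there are fewer than $j$ points on its right. Let $Q_j(x)$ be the distance to the $j$-th point on its left, or $x$ if there are fewer than $j$.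

\begin{lemma}\label{lem:gaps}
For every $x\in\mathbb{I}$ and integers $1\le j\le m+1$, $r\ge1$,
\[
\mathbb{E}\,R_j(x)^r,\ \mathbb{E}\,Q_j(x)^r\le\frac{j(j+1)\cdots(j+r-1)}{(m+1)(m+2)\cdots(m+r)}.
\]
In particular, if $m\ge N-1\ge0$, then $\mathbb{E}R_1\le1/N$ and $\mathbb{E}R_1^2\le2/N^2$; if also $m\ge1$, then $\mathbb{E}R_2^2\le6/N^2$ and $\mathbb{E}R_2^3\le24/N^3$. The same bounds hold for $Q_1,Q_2$.
\end{lemma}

\begin{proof}
By the symmetry $y\mapsto1-y$ it suffices to treat $R_j$. If $j=m+1$ the bound equals $1$, and $R_j\le1$. Let $j\le m$, and let $U$ be the $j$-th smallest of the $m$ points. For $0\le t<1-x$, the event $R_j>t$ means that fewer than $j$ points lie in $(x,x+t]$, and $U>t$ means that fewer than $j$ points lie in $[0,t]$. Both counts are binomial with parameters $m$ and $t$; this is where uniformity is used. For $t\ge1-x$ the event $R_j>t$ is empty. Hence $\mathbb{P}(R_j>t)\le\mathbb{P}(U>t)$ for all $t\ge0$, and integrating against $rt^{r-1}\,dt$ gives $\mathbb{E}R_j^r\le\mathbb{E}U^r$. The variable $U$ has density $\frac{m!}{(j-1)!\,(m-j)!}t^{j-1}(1-t)^{m-j}$,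 and $\int_0^1t^a(1-t)^b\,dt=\frac{a!\,b!}{(a+b+1)!}$. Thus $\mathbb{E}U^r=\frac{m!\,(j+r-1)!}{(j-1)!\,(m+r)!}$, which is the stated bound.
\end{proof}

\begin{lemma}\label{lem:L}
For $1\le k\le2N$, almost surely $\mathbb{E}[L_k\mid X_k]\le2/N$ and $\mathbb{E}[L_k^2\mid X_k]\le8/N^2$.
\end{lemma}

\begin{proof}
Given $X_k=x$, the early points other than $X_k$ are $m$ independent uniform points, with $m=N-1$ if $k\le N$ and $m=N$ if $k>N$. Compute $R_1,Q_1$ from them. If there is an early point to the right of $x$, then $J_k$ stops at the midpoint $x+R_1/2$; if not, it stops at $1=x+R_1$. The same holds on the left with $Q_1$, so $L_k\le R_1+Q_1$ and $L_k^2\le2(R_1^2+Q_1^2)$. Apply Lemma~\ref{lem:gaps}.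
\end{proof}

Part (b) of Proposition~\ref{prop:V} follows: $\mathbb{E}[g(X_k)L_k]=\mathbb{E}\big[g(X_k)\,\mathbb{E}[L_k\mid X_k]\big]\le\frac2N\|g\|_1$, and there are $2N$ terms. In the same way,
\begin{equation}\label{eq:own}
\mathbb{E}\big[g(X_k)^2L_k^2\big]\le\frac8{N^2}\int g^2\qquad(1\le k\le2N).
\end{equation}

\begin{remark}
Taking $N=n$ and only the early terms gives $\mathbb{E}\|g_n\|_1\le2\|g\|_1$. With Lemma~\ref{lem:cont} this already shows that $\mathbb{E}\|f_n-f\|_1\to0$ for $f\in L^1$: for continuous $h$ we have $\mathbb{E}\|f_n-f\|_1\le3\|f-h\|_1+\mathbb{E}\|h_n-h\|_1$, and the last term tends to $0$ by bounded convergence. The variance bound is needed only to upgrade convergence in mean to almost sure convergence.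
\end{remark}

\section{The variance of the majorant}\label{sec:var}

In the model of equal weights the variance was a sum of variances. For a function of independent variables that is not a sum, the substitute is the Efron--Stein inequality \cite[Theorem~3.1]{BLM}: if $Y_1,\dots,Y_d$ are independent and $Z=F(Y_1,\dots,Y_d)$ is square integrable, then
\[
\operatorname{Var}Z\le\sum_{i=1}^d\mathbb{E}\big(Z-\mathbb{E}[Z\mid Y_l,\ l\ne i]\big)^2 .
\]
Conditional expectation is the orthogonal projection in $L^2$ onto the functions of $(Y_l)_{l\ne i}$. Hence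
\begin{equation}\label{eq:ES}
\operatorname{Var}Z\le\sum_{i=1}^d\mathbb{E}(Z-Z_i)^2
\end{equation}
whenever each $Z_i$ is a square-integrable function of $(Y_l)_{l\ne i}$.

Let $g\ge0$ be bounded and $Z=V_N(g)$, a function of $X_1,\dots,X_{2N}$. The natural $Z_i$ is the same sum with $X_i$ deleted:
\[
Z_i=\sum_{k\ne i}g(X_k)L_k^{(i)},\qquad L_k^{(i)}=|J_k^{(i)}|,
\]
where $J_k^{(i)}$ is the set of $y\in\mathbb{I}$ with $|y-X_k|\le|y-X_l|$ for all $l\le N$, $l\ne i$. All lengths are at most $1$ and $g$ is bounded, so $Z$ and $Z_i$ are bounded. There are $2N$ terms in \eqref{eq:ES}, so we must show that each deletion moves $Z$ by about $1/N$ in mean square.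

Deleting a late point is harmless, since a late point competes with nobody: for $i>N$ we have $Z-Z_i=g(X_i)L_i$. Deleting an early point removes its own term and also enlarges other intervals. For $i\le N$,
\begin{equation}\label{eq:del}
Z-Z_i=g(X_i)L_i-Y_i,\qquad Y_i=\sum_{k\ne i}g(X_k)\Delta_k^{(i)},\qquad\Delta_k^{(i)}=L_k^{(i)}-L_k\ge0 .
\end{equation}
We must find which intervals grow, and by how much. For $i\le N$ let $P_i=\{X_l:l\le N,\ l\ne i\}$, and let $G_i$ be the connected component of $\mathbb{I}\setminus P_i$ that contains $X_i$: the gap left by the deletion.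

\begin{example}\label{ex:six}
Let $N=3$, with early points $X_1=0.2$, $X_2=0.5$, $X_3=0.7$ and late points $X_4=0.1$, $X_5=0.4$, $X_6=0.9$; see Figure~\ref{fig:six}. Taking midpoints with the neighboring early points gives
\[
J_1=[0,0.35],\ J_2=[0.35,0.6],\ J_3=[0.6,1],\ J_4=[0,0.15],\ J_5=[0.3,0.45],\ J_6=[0.8,1].
\]
Delete $X_2$, so that $G_2=(0.2,0.7)$. Now $X_1$ and $X_3$ meet at $0.45$, and $X_5$ reaches to its midpoint $0.55$ with $X_3$. Thus $\Delta_1^{(2)}=0.1$, $\Delta_3^{(2)}=0.15$, $\Delta_5^{(2)}=0.1$, and all the new territory lies in $G_2$. The intervals $J_4$ and $J_6$ do not change: $X_1$ screens $X_4$ from $X_2$, and $X_3$ screens $X_6$. The affected points are the two endpoints of the gap and the late points inside it.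
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[|-|] (0,0) node[left] {$0$} -- (10,0) node[right] {$1$};
\fill (2,0) circle (2.2pt) (5,0) circle (2.2pt) (7,0) circle (2.2pt);
\filldraw[fill=white] (1,0) circle (2.2pt) (4,0) circle (2.2pt) (9,0) circle (2.2pt);
\path (1,0.35) node {$X_4$} (2,0.35) node {$X_1$} (4,0.35) node {$X_5$} (5,0.35) node {$X_2$} (7,0.35) node {$X_3$} (9,0.35) node {$X_6$};
\draw[|-|] (2,0.8) -- node[above] {$G_2$} (7,0.8);
\draw[very thick] (0,-0.5) -- node[below] {$J_1$} (3.5,-0.5) (6,-0.5) -- node[below] {$J_3$} (10,-0.5);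
\draw[very thick,dashed] (3.5,-0.5) -- (6,-0.5);
\draw (4.5,-0.35) -- (4.5,-0.65);
\draw[very thick] (3.5,-1.1) -- node[below] {$J_2$} (6,-1.1);
\draw[very thick] (0,-1.9) -- node[below] {$J_4$} (1.5,-1.9) (3,-1.9) -- node[below] {$J_5$} (4.5,-1.9) (8,-1.9) -- node[below] {$J_6$} (10,-1.9);
\draw[very thick,dashed] (4.5,-1.9) -- (5.5,-1.9);
\end{tikzpicture}
\caption{Three early points (filled) and three late points (hollow). The solid bar $J_k$ is the set of points at least as close to $X_k$ as to every early point. Dashed bars show what $J_1$, $J_3$ and $J_5$ gain when the early point $X_2$ is deleted; all gains lie in the gap $G_2$, and $J_4$, $J_6$ do not change.}\label{fig:six}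
\end{figure}

\begin{lemma}[Locality]\label{lem:local}
For $i\le N$ and $k\ne i$, we have $\Delta_k^{(i)}\le|G_i|\,\mathbf{1}\{X_k\in\overline{G_i}\}$.
\end{lemma}

\begin{proof}
We have $\Delta_k^{(i)}=|E|$, where $E=J_k^{(i)}\setminus J_k$ is the set of $y$ with
\[
|y-X_i|<|y-X_k|\le|y-p|\quad\text{for all }p\in P_i .
\]
Let $y\in E$. A point $p$ of the closed segment from $y$ to $X_i$ has $|y-p|\le|y-X_i|$, so it is not in $P_i$. The segment therefore lies in one component of $\mathbb{I}\setminus P_i$, and $y\in G_i$. Hence $|E|\le|G_i|$.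

Now suppose $X_k\notin\overline{G_i}$. After reflecting $\mathbb{I}$ if necessary, $X_k$ lies to the right of the right endpoint $b$ of $G_i$. Then $b<1$, so $b\in P_i$, and $X_i<b<X_k$. A point $y\in E$ would satisfy $y<(X_i+X_k)/2$, by the first inequality, and $y\ge(b+X_k)/2$, by the second with $p=b$. These are incompatible, so $E=\emptyset$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:V}(c)]
In \eqref{eq:del} both $g(X_i)L_i$ and $Y_i$ are nonnegative, and $(a-b)^2\le a^2+b^2$ for $a,b\ge0$. By \eqref{eq:ES} and \eqref{eq:own}, used once for each of the $2N$ indices $i$,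
\begin{equation}\label{eq:split}
\operatorname{Var}V_N(g)\le\frac{16}N\int g^2+\sum_{i\le N}\mathbb{E}\,Y_i^2 .
\end{equation}

Fix $i\le N$ and count the indices $k\ne i$ with $X_k\in\overline{G_i}$. An early such point belongs to $P_i$, hence is an endpoint of $G_i$; there are at most two. A late such point lies in $G_i$ itself, because $\overline{G_i}\setminus G_i\subset P_i$ and the points are distinct. So the count is at most $2+M_i$, where $M_i$ is the number of late points in $G_i$. By Lemma~\ref{lem:local} and the Cauchy--Schwarz inequality,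
\[
\mathbb{E}\,Y_i^2\le\sum_{k\ne i}T_{i,k},\qquad T_{i,k}=\mathbb{E}\Big[g(X_k)^2\,|G_i|^2\,(2+M_i)\,\mathbf{1}\{X_k\in\overline{G_i}\}\Big].
\]
Two difficulties remain. The count $M_i$ is large when the gap is long; averaging over the late points replaces it by about $N|G_i|$, at the price of a third moment of the gap. And the function $g$ is evaluated at $X_k$, not at the deleted point; so we fix $k$, condition on $X_k=x$, and sum over $i$. Only the early neighbors of $x$ contribute.

\emph{Late $k$.} Let $k>N$. The other $N-1$ late points are independent of $X_1,\dots,X_N,X_k$, and each falls in $G_i$ with conditional probability $|G_i|$. So on $\{X_k\in G_i\}$ the conditional mean of $2+M_i$ is $3+(N-1)|G_i|$, and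
\[
\sum_{i\le N}T_{i,k}\le\mathbb{E}\Big[g(X_k)^2\sum_{i\le N}\big(3|G_i|^2+N|G_i|^3\big)\mathbf{1}\{X_k\in G_i\}\Big].
\]
Condition on $X_k=x$ and compute $R_j,Q_j$ at $x$ from the $m=N$ early points. We have $x\in G_i$ exactly when no other early point lies between $x$ and $X_i$, that is, when $X_i$ is the nearest early point to the right or to the left of $x$. In the first case $G_i$ extends from $x-Q_1$ to $x+R_2$, in the second from $x-Q_2$ to $x+R_1$. So at most two indices $i$ contribute, each with $|G_i|\le W:=R_2+Q_2$. By convexity $(a+b)^2\le2(a^2+b^2)$ and $(a+b)^3\le4(a^3+b^3)$, so Lemma~\ref{lem:gaps} gives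
\[
\mathbb{E}W^2\le\frac{2(6+6)}{N^2}=\frac{24}{N^2},\qquad\mathbb{E}W^3\le\frac{4(24+24)}{N^3}=\frac{192}{N^3},
\]
uniformly in $x$. Therefore
\[
\sum_{i\le N}T_{i,k}\le2\cdot\frac{3\cdot24+192}{N^2}\int g^2=\frac{528}{N^2}\int g^2 .
\]

\emph{Early $k$.} Let $k\le N$. An index $i\le N$ with $i\ne k$ exists only if $N\ge2$, which we assume. Given the early points, $M_i$ is binomial with parameters $N$ and $|G_i|$, so $2+M_i$ has conditional mean $2+N|G_i|$. Condition on $X_k=x$ and compute $R_2,Q_2$ at $x$ from the other $m=N-1\ge1$ early points. Since $x\in P_i$, the condition $x\in\overline{G_i}$ says that $x$ is an endpoint of $G_i$. If it is the left endpoint, then $X_i$ is the nearest early point to the right of $x$ and $|G_i|=R_2$; if it is the right endpoint, then $X_i$ is the nearest early point to the left and $|G_i|=Q_2$. Each case occurs for at most one $i$. By Lemma~\ref{lem:gaps},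
\[
\sum_{i\le N,\ i\ne k}T_{i,k}\le\int g(x)^2\,\mathbb{E}\big[2R_2^2+NR_2^3+2Q_2^2+NQ_2^3\big]\,dx\le2\cdot\frac{2\cdot6+24}{N^2}\int g^2=\frac{72}{N^2}\int g^2 .
\]

There are $N$ late and $N$ early indices $k$, so $\sum_{i\le N}\mathbb{E}Y_i^2\le\frac{528+72}N\int g^2$. With \eqref{eq:split} the constant is $16+600=616$.
\end{proof}

The order structure of the line entered three times: one early point screens everything behind it (Lemma~\ref{lem:local}), a gap has two endpoints, and a point has two neighbors.

\section{Integrability of the maximal function}\label{sec:LlogL}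

We prove Theorem~\ref{thm:LlogL}. We may assume $f\ge0$, and we use $\mathbb{E}\,S^*(f)=\int_0^\infty\mathbb{P}(S^*(f)>\lambda)\,d\lambda$.

\subsection*{The upper bound}
Let $f\in L\log L$, since otherwise there is nothing to prove; then $f\in L^1$. The bound of Theorem~\ref{thm:max} is not integrable in $\lambda$ at infinity, but it improves once we note that small values of $f$ cannot make $S^*(f)$ large. Write $f=f'+f''$ with $f'=f\mathbf{1}\{f\le\lambda/2\}$. The cells have total length $1$, so $\|f'_n\|_1\le\lambda/2$ for all $n$, and $S^*(f)\le\lambda/2+S^*(f'')$ by \eqref{eq:alg}. Theorem~\ref{thm:max} applied to $f''$ gives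
\[
\mathbb{P}\big(S^*(f)>\lambda\big)\le\mathbb{P}\big(S^*(f'')>\lambda/2\big)\le\frac{2C}\lambda\int_{\{f>\lambda/2\}}f .
\]
We bound the probability by $1$ for $\lambda\le2$ and use Tonelli's theorem for $\lambda>2$:
\[
\mathbb{E}\,S^*(f)\le2+2C\int_{\{f>1\}}f(x)\int_2^{2f(x)}\frac{d\lambda}\lambda\,dx=2+2C\int f\log^+f .
\]

\subsection*{The lower bound}
Suppose $\int f\log^+f=\infty$; we show $\mathbb{E}\,S^*(f)=\infty$. If $f\notin L^1$, then $S^*(f)=\infty$ almost surely by Theorem~\ref{thm:Lp}. So let $f\in L^1$.

A single term suffices. If $f(X_n)$ is much larger than $\lambda n$ and the cell of $X_n$ at its arrival has length comparable to $1/n$, then $\|f_n\|_1>\lambda$. We look at the first time $f(X_n)$ is this large. The earlier points are then conditioned to have smaller values and are no longer uniform, but for large $\lambda$ the conditioning is mild. Choose $\lambda_0\ge\max(1,\|f\|_1)$ with $|\{f>16\lambda_0\}|\le\frac12$, which is possible because $f$ is finite. Fix $\lambda\ge\lambda_0$, let $H_n=\{f\le16\lambda n\}$, so that $|H_n|\ge\frac12$, and let $\tau$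 be the first $n$ with $X_n\notin H_n$, or $\infty$ if there is none.

\emph{Step 1: $\mathbb{P}(S^*(f)>\lambda)\ge\frac12\mathbb{P}(\tau<\infty)$.} Let $n$ be such that $\mathbb{P}(\tau=n)>0$. The event $\{\tau=n\}$ is the product condition $X_1\in H_1,\dots,X_{n-1}\in H_{n-1}$, $X_n\notin H_n$. Conditionally on it, $X_1,\dots,X_n$ are still independent, and for $i<n$ the point $X_i$ has density $\mathbf{1}_{H_i}/|H_i|\le2$. Given also $X_n=x$, the probability that some $X_i$ with $i<n$ lies within $\frac1{8n}$ of $x$ is at most $(n-1)\cdot2\cdot\frac1{4n}\le\frac12$. If none does, every $y\in\mathbb{I}$ with $|y-x|\le\frac1{16n}$ satisfies $|y-X_i|>\frac1{8n}-\frac1{16n}\ge|y-x|$ for $i<n$, and so lies in $I_n^{(n)}$. One of the intervals $[x-\frac1{16n},x]$ and $[x,x+\frac1{16n}]$ is contained in $\mathbb{I}$, so $|I_n^{(n)}|\ge\frac1{16n}$ and $\|f_n\|_1\ge f(X_n)/(16n)>\lambda$. Thus $\mathbb{P}(S^*(f)>\lambda\mid\tau=n)\ge\frac12$. Sum over $n$.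

\emph{Step 2: the probability that $\tau$ is finite.} Let $p_n=1-|H_n|$ and
\[
s=\sum_{n\ge1}p_n=\int\#\Big\{n\ge1:n<\frac f{16\lambda}\Big\}\,dx .
\]
For $y\ge0$ the number of integers $n\ge1$ with $n<y$ lies between $(y-1)^+$ and $y$. Hence $\int(\frac f{16\lambda}-1)^+dx\le s\le\frac{\|f\|_1}{16\lambda}\le1$. By independence and $1-p\le e^{-p}$,
\[
\mathbb{P}(\tau<\infty)=1-\prod_{n\ge1}(1-p_n)\ge1-e^{-s}\ge\frac s2,
\]
the last step because $1-e^{-s}$ is concave on $[0,1]$ with values $0$ and $1-e^{-1}\ge\frac12$ at the ends. With Step~1,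
\begin{equation}\label{eq:lower}
\mathbb{P}\big(S^*(f)>\lambda\big)\ge\frac14\int\Big(\frac f{16\lambda}-1\Big)^+dx\qquad(\lambda\ge\lambda_0).
\end{equation}

\emph{Step 3: integration in $\lambda$.} For a number $t>16\lambda_0$,
\[
\int_{\lambda_0}^\infty\Big(\frac t{16\lambda}-1\Big)^+d\lambda=\int_{\lambda_0}^{t/16}\Big(\frac t{16\lambda}-1\Big)d\lambda=\frac t{16}\log\frac t{16\lambda_0}-\frac t{16}+\lambda_0 ,
\]
and for $0\le t\le16\lambda_0$ the integral is $0$. In both cases it is at least $\frac t{16}\big(\log^+\frac t{16\lambda_0}-1\big)$. Integrating \eqref{eq:lower} over $\lambda\ge\lambda_0$, and using $\log^+\frac t{16\lambda_0}\ge\log^+t-\log(16\lambda_0)$, we obtain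
\[
\mathbb{E}\,S^*(f)\ge\frac1{64}\int f\Big(\log^+\frac f{16\lambda_0}-1\Big)dx\ge\frac1{64}\int f\log^+f\,dx-\frac{1+\log(16\lambda_0)}{64}\,\|f\|_1=\infty,
\]
since $\|f\|_1<\infty$. This completes the proof of Theorem~\ref{thm:LlogL}. \qed

\begin{thebibliography}{9}

\bibitem{BLM}
Boucheron, Lugosi and Massart, \emph{Concentration Inequalities}.

\bibitem{ELD}
\emph{Exceptional Lebesgue Densities and Random Riemann Sums},
\texttt{https://discovery-pp.ucl.ac.uk/1346450/1/1346450.pdf}.

\end{thebibliography}
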